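# The $C^*$-algebra of the Grigorchuk group acting on $[0,1]$ is just-infinite

## 1. Tree automorphisms, Koopman representations, just-infinite algebras

**Words and sequences.** Let $\Omega=\{0,1\}^{\mathbb N}$ be the Cantor set of infinite binary sequences, with the uniform Bernoulli measure $\mu$. For a finite word $v$ of length $|v|$, the cylinder $v\Omega$ is the set of sequences that begin with $v$. It is clopen and $\mu(v\Omega)=2^{-|v|}$. Write $1_v$ for its indicator function. Let $E_m$ be the space of functions on $\Omega$ that depend only on the first $m$ digits. It has dimension $2^m$, and $\bigcup_m E_m$ is dense in $L^2(\Omega,\mu)$ and, in the sup norm, in $C(\Omega)$.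

**Tree automorphisms and sections.** An automorphism of the binary tree is a bijection $g$ of $\Omega$ such that $gx,gy$ share a prefix of length exactly as long as $x,y$ do. Such a $g$ is a homeomorphism, permutes the cylinders of each level, and so preserves $\mu$. For each word $v$ we can write
$$g(vw)=g(v)\,g|_v(w)\qquad (w\in\Omega),$$
where $g(v)$ is a word with $|g(v)|=|v|$ and $g|_v$ is again a tree automorphism, called the section of $g$ at $v$. Directly from the definition,
$$(gh)|_v=g|_{h(v)}\;h|_v .\tag{1}$$
If $g$ fixes both words of length one, we write $g=(g_0,g_1)$ with $g_i=g|_i$. Such pairs multiply coordinatewise.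

*Example.* The odometer is $\tau(0w)=1w$, $\tau(1w)=0\,\tau(w)$. Its sections at words of length one are $\tau|_0=1$ and $\tau|_1=\tau$. If a sequence is read as a $2$-adic integer with least significant digit first, $\tau$ is $x\mapsto x+1$.

**The Grigorchuk group.** $\mathcal G$ is the group generated by the four maps
$$a(0w)=1w,\ a(1w)=0w;\qquad b=(a,c),\quad c=(a,d),\quad d=(1,b).$$
Written out: $b(0w)=0a(w)$, $b(1w)=1c(w)$, $c(0w)=0a(w)$, $c(1w)=1d(w)$, $d(0w)=0w$, $d(1w)=1b(w)$. The sections of the generators are generators or $1$, so by (1) all sections of elements of $\mathcal G$ lie in $\mathcal G$.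

*Example.* $b(10w)=1c(0w)=10\,a(w)$ and $b(11w)=1c(1w)=11\,d(w)$, so $b|_{10}=a$ and $b|_{11}=d$. In general $b$, $c$ or $d$ reads the initial block of $1$s, then the first $0$, and changes at most the digit right after that $0$. So each generator changes at most one digit of a sequence.

Numbers in $[0,1]$ are written by their binary expansions without a tail of $1$s. The set of sequences without a tail of $1$s is dense, has measure one, and is $\mathcal G$-invariant, because each generator changes at most one digit. So, up to null sets, $([0,1],\text{Lebesgue})$ is $(\Omega,\mu)$, and we work on $\Omega$.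

**The Koopman representation and its algebra.** For a group $G$ of tree automorphisms put $\pi(g)f(x)=f(g^{-1}x)$ on $L^2(\Omega,\mu)$. This is a unitary representation. Its $C^*$-algebra $C^*_\pi(G)$ is the $C^*$-algebra generated by $\pi(G)$. Since $\pi(G)$ is closed under products and adjoints, it is the closed linear span of $\pi(G)$. A function $f\in C(\Omega)$ also denotes the operator of multiplication by $f$, and
$$\pi(g)\,f\,\pi(g)^*=f\circ g^{-1},\qquad\text{in particular}\qquad \pi(g)1_v\pi(g)^*=1_{g(v)} .\tag{2}$$

*Example.* Each $E_m$ is $\pi(G)$-invariant. On $E_1$ the Grigorchuk generator $a$ acts by the flip of $1_0$ and $1_1$, and $b,c,d$ act trivially. So $C^*_\pi(\mathcal G)$ restricted to $E_1$ is the span of the identity and the flip, of dimension $2$.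

**Just-infinite $C^*$-algebras.** A $C^*$-algebra is just-infinite if it is infinite-dimensional and all its proper quotients are finite-dimensional, that is, each nonzero closed two-sided ideal has finite codimension.

*Example.* Let $H$ be an infinite-dimensional Hilbert space and $D=\mathcal K(H)+\mathbb C1$. A nonzero closed ideal $J$ contains some $x\ne0$. Then $x\mathcal K(H)\neq0$ lies in $J\cap \mathcal K(H)$, and $\mathcal K(H)$ is simple, so $\mathcal K(H)\subset J$ and $\dim D/J\le1$. So $D$ is just-infinite. The algebra $C[0,1]$ is not: restriction to $[0,\frac12]$ is a proper infinite-dimensional quotient.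

**Textbook facts.** "Ideal" means two-sided ideal. We use the following.

* (F1) A $*$-homomorphism of $C^*$-algebras is contractive. If it is injective, it is isometric.
* (F2) A closed ideal $I$ has an approximate unit $(e_\lambda)\subset I$, so $e_\lambda x\to x$ and $xe_\lambda\to x$ for $x\in I$.
* (F3) If $A$ is unital, the closed ideals of $M_k(A)$ are the $M_k(J)$, with $J$ a closed ideal of $A$.
* (F4) The closed ideals of $C(\Omega)$ are the $C_0(U)$, the functions that vanish off an open set $U$.
* (F5) A state of a unital subalgebra extends to a state. States satisfy $|\varphi(x^*y)|^2\le\varphi(x^*x)\varphi(y^*y)$ and have GNS representations.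
* (F6) Let $I$ be a closed ideal of $D$ and $\rho$ a nondegenerate representation of $I$ on $H$. Then $\rho$ extends uniquely to a representation of $D$ on $H$, by $\rho(x)\rho(y)\zeta=\rho(xy)\zeta$ for $x\in D$, $y\in I$.

## 2. The statement for $\mathcal G$, two small levels, and the odometer

From now on until Section 8, $G=\mathcal G$ and $A=C^*_\pi(\mathcal G)$. The report "Joint Spectra and related Topics in Complex Dynamics and Representation Theory" (https://stats.birs.ca/workshops/2023/23w5033/report23w5033.pdf) asks: is $C^*_\pi(\mathcal G)$ just-infinite? The answer is yes.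

**Theorem 1.** $A=C^*_\pi(\mathcal G)$ is infinite-dimensional, and every nonzero closed two-sided ideal of $A$ has finite codimension. So $A$ is just-infinite.

Finite-dimensional quotients are easy to see: restrict $A$ to $E_m$. For $m=1$ we found dimension $2$. For $m=2$ the generators permute the four words: $a=(00\;10)(01\;11)$, $b=c=(00\;01)$, and $d$ is trivial. Now decompose $E_2$. The constants are invariant. The vector $1_0-1_1$ is negated by $a$ and fixed by $b$. The vectors $s_0=1_{00}-1_{01}$ and $s_1=1_{10}-1_{11}$ are exchanged by $a$, while $b$ sends $s_0\mapsto-s_0$ and fixes $s_1$. No line in $\operatorname{span}(s_0,s_1)$ is invariant, since $b$ leaves only the two axes invariant and $a$ swaps them. So the restriction of $A$ to $E_2$ is $\mathbb C\oplus\mathbb C\oplus M_2(\mathbb C)$, of dimension $6$. In particular $A$ is far from simple. What has to be excluded is a proper quotient of infinite dimension.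

The odometer shows that there is something to prove. Let $\mathbb Z=\langle\tau\rangle$ act on $\Omega=\mathbb Z_2$ by $x\mapsto x+1$. The characters of the compact group $\mathbb Z_2$ form an orthonormal basis of eigenvectors of $\pi(\tau)$. Their eigenvalues are all the roots of unity of order a power of $2$, which are dense in the circle $\mathbb T$. So the spectrum of $\pi(\tau)$ is $\mathbb T$ and $C^*_\pi(\mathbb Z)\cong C(\mathbb T)$. Restriction to an arc gives an infinite-dimensional proper quotient, so this algebra is not just-infinite. Yet every proper quotient of the group $\mathbb Z$ is finite. The ideal of functions vanishing on an arc contains no $z^n-1$ with $n\ne0$, and indeed no nonzero trigonometric polynomial. So information about normal subgroups of a group need not say anything about an ideal of its algebra.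

## 3. Self-replication, trivial sections, and the branching subgroup of $\mathcal G$

We first record relations. The generators are involutions, and $bc=d$, $cd=b$, $db=c$. Both claims follow by induction on the number of digits read. For the first, $a^2=1$ is clear, while $b^2=(a^2,c^2)$, $c^2=(a^2,d^2)$, $d^2=(1,b^2)$. For the second, $bc=(a^2,cd)=(1,cd)$, $cd=(a,db)$, $db=(a,bc)$; if the three identities hold on $n$ digits, the right-hand sides are $(1,b)=d$, $(a,c)=b$, $(a,d)=c$ on $n+1$ digits. So $\{1,b,c,d\}$ is a commutative group. Conjugation by $a$ swaps coordinates: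
$$aba=(c,a),\qquad aca=(d,a),\qquad ada=(b,1).$$

The next lemma says that any prescribed move $v\mapsto u$ with any prescribed section in $G$ can be realized.

**Lemma 2.** For words $u,v$ with $|u|=|v|=n$ and $h\in G$, there is $g\in G$ with $g(vw)=u\,h(w)$ for all $w\in\Omega$.

*Proof.* Let $n=1$ and $u=v=0$. The set of $h$ for which such a $g$ exists is a subgroup of $G$. It contains $a,c,d,b$, by means of $b$, $aba$, $aca$, $ada$ respectively. So it is $G$. Other letters $u,v$ are handled by composing with $a$ before or after. For $n>1$ write $v=v_1v'$ and $u=u_1u'$ with letters $v_1,u_1$. By induction there is $g'\in G$ with $g'(v'w)=u'h(w)$, and by the case $n=1$ there is $g\in G$ with $g(v_1z)=u_1g'(z)$. This $g$ works. $\square$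

With $h=1$: if $|u|=|v|$, the points $vw$ and $uw$ lie in one orbit. Hence $G$ is transitive on the words of each length, and every $G$-orbit in $\Omega$ meets every cylinder. So every orbit is dense, and therefore infinite.

*Infinite dimension of $A$.* Let $|v|=m$. The subspace $A1_v\subset L^2(\Omega)$ contains $\pi(g)1_v=1_{g(v)}$ for all $g$, hence all $1_u$ with $|u|=m$. These are linearly independent, so $\dim A\ge2^m$ for every $m$. This is the first half of Theorem 1.

The second lemma says that elements of $G$ have few nontrivial sections. Let $\ell$ be the word length in $a,b,c,d$.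

**Lemma 3.** For $g\in G$ and $n\ge1$, at most $2\ell(g)$ words $v$ of length $n$ have $g|_v\neq1$.

*Proof.* First let $g$ be a generator. We have $a|_v=1$ for $n\ge1$. Let $s\in\{b,c,d\}$. As long as $s$ reads $1$s, the section stays in $\{b,c,d\}$. At the first $0$ it becomes $a$ or $1$. After one more letter it is $1$. So only $v=1^n$ and $v=1^{n-1}0$ can have $s|_v\ne1$. In general, by (1), $(gh)|_v\ne1$ forces $h|_v\neq1$ or $g|_{h(v)}\ne1$. As $h$ permutes the words of length $n$, the numbers of exceptional words are subadditive, and the claim follows by induction on the length. $\square$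

The third lemma provides a subgroup of finite index that can be copied into any cylinder. For $k\in G$ and a word $v$, let $\delta_v(k)$ be the map $vw\mapsto v\,k(w)$ on $v\Omega$, and the identity off $v\Omega$. For instance $\delta_1(b)=(1,b)=d\in\mathcal G$. The subgroup will be generated by conjugates of $(ab)^2$. Since $ab(0w)=1a(w)$ and $ab(1w)=0c(w)$, this element is $(ab)^2=(ca,ac)$.

**Lemma 4.** Let $K$ be the normal closure of $(ab)^2$ in $G$. Then $[G:K]\le16$, and $\delta_v(k)\in K$ for all $k\in K$ and all finite words $v$.

*Proof.* **Step 1: the index.** We have $(ad)^2=(ada)d=(b,1)(1,b)=(b,b)$, so $(ad)^4=1$, and the dihedral group $\langle a,d\rangle$ has at most $8$ elements. In $G/K$ the image of $b$ commutes with that of $a$, since $(ab)^2\in K$ and $a,b$ are involutions. It also commutes with that of $d$. Because $c=bd$, $G=\langle a,b,d\rangle$, and so $|G/K|\le8\cdot2$.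

**Step 2: one copy of $(ab)^2$.** We have $(aba)d=(c,a)(1,b)=(c,ab)$, so $(abad)^2=(c^2,(ab)^2)=(1,(ab)^2)$. Modulo $K$, $aba\equiv b$, hence $abad\equiv bd=c$ and $(abad)^2\equiv c^2=1$. So $(1,(ab)^2)\in K$.

**Step 3: all of $K$, at level one.** Let $h\in G$. By Lemma 2 some $g\in G$ has $g(1w)=1h(w)$. Then $g$ fixes both letters and has section $h$ at $1$, so conjugating $(1,(ab)^2)$ by $g$ gives $(1,h(ab)^2h^{-1})\in K$. The set of $k$ with $(1,k)\in K$ is a subgroup that contains all conjugates of $(ab)^2$, so it contains $K$. Thus $\delta_1(k)=(1,k)\in K$ for all $k\in K$. Conjugating by $a$ gives $\delta_0(k)=(k,1)\in K$.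

**Step 4: longer words.** Iterate, using $\delta_{iv}(k)=\delta_i(\delta_v(k))$ for a letter $i$. $\square$

## 4. Matrices over $A$ and the ideals $I_n$

The aim of this section is to translate Lemmas 2 and 4 into operators. For $|v|=n$ define
$$(S_vf)(vw)=2^{n/2}f(w),\qquad S_vf=0\ \text{ off } v\Omega .$$
Then $\|S_vf\|^2=2^n\cdot2^{-n}\|f\|^2$, so $S_v$ is an isometry, and $(S_v^*f)(w)=2^{-n/2}f(vw)$. For $|u|=|v|=n$,
$$S_u^*S_v=\delta_{uv},\qquad S_vS_v^*=1_v,\qquad \sum_{|v|=n}S_vS_v^*=1,\qquad S_vS_{v'}=S_{vv'}\ \text{ for every word } v' .$$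
The function $\pi(g)S_vf$ takes at $x=g(v)\,g|_v(w)$ the value $2^{n/2}f(w)$ and vanishes off $g(v)\Omega$. Therefore
$$\pi(g)S_v=S_{g(v)}\,\pi(g|_v),\qquad \pi(g)=\sum_{|v|=n}S_{g(v)}\,\pi(g|_v)\,S_v^* .\tag{3}$$
The second identity follows from the first after multiplying by $S_v^*$ and summing.

**Matrix algebras.** For a $C^*$-algebra $D$ on $L^2(\Omega)$ put $M^{(n)}(D)=\operatorname{span}\{S_uDS_v^*:|u|=|v|=n\}$. By the relations above this is a $C^*$-algebra isomorphic to $M_{2^n}(D)$, and $S_uDS_v^*$ is the entry at position $(u,v)$. Put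
$$B_n=M^{(n)}(A),\qquad B=\overline{\bigcup_n B_n}.$$
*Example.* In $B_1=M_2(A)$ the generators are $\pi(a)=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, $\pi(b)=\begin{pmatrix}\pi(a)&0\\0&\pi(c)\end{pmatrix}$, $\pi(d)=\begin{pmatrix}1&0\\0&\pi(b)\end{pmatrix}$.

By (3), $\pi(G)\subset B_n$, so $A\subset B_n$ for all $n$. Also, by (3) at level one,
$$S_u\pi(h)S_v^*=\sum_{i\in\{0,1\}}S_{u\,h(i)}\,\pi(h|_i)\,S_{vi}^*,$$
so $B_n\subset B_{n+1}$. All these algebras contain $1$, and $B_0=A$.

Next we describe $B$ through $G$ and $C(\Omega)$. If $g$ is as in Lemma 2 for $u,v,h$, then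
$$S_u\pi(h)S_v^*=\pi(g)S_vS_v^*=\pi(g)1_v .$$
Conversely $\pi(g)1_v=S_{g(v)}\pi(g|_v)S_v^*\in B_{|v|}$. So
$$\mathfrak B:=\operatorname{span}\{\pi(g)1_v:g\in G,\ v\text{ a word}\}$$
is the union of the increasing spaces $\operatorname{span}\{S_u\pi(h)S_v^*:|u|=|v|=n,\ h\in G\}$, each closed under products and adjoints. Hence $\mathfrak B$ is a $*$-algebra, and it is dense in $B$. It contains all $1_v$, so $C(\Omega)\subset B$ and $B=C^*(\pi(G),C(\Omega))$.

**The ideals.** Let $I$ be the closed ideal of $A$ generated by $\{\pi(k)-1:k\in K\}$. The elements $\pi(g)(\pi(k)-1)\pi(h)$ with $g,h\in G$, $k\in K$ have dense span in $I$, since the closure of their span is already an ideal of $A$. As $\pi(gk)-\pi(g)=\pi(g)(\pi(k)-1)\in I$, the image of $\pi(g)$ in $A/I$ depends only on $gK$. So these images span a subspace of dimension at most $16$, which is dense and closed, and $\dim A/I\le16$. Put $I_n=M^{(n)}(I)$.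

**Lemma 5.** $I_n\subset A$. Moreover $I_n$ is a closed ideal of $B_n$, hence also of $A$, and $\dim A/I_n\le16\cdot4^n$.

*Proof.* **Step 1: size.** Since $I$ is a closed ideal of $A$, $M^{(n)}(I)$ is a closed ideal of $M^{(n)}(A)=B_n$, and $\dim B_n/I_n=4^n\dim A/I\le16\cdot4^n$. Once $I_n\subset A\subset B_n$ is known, $I_n$ is an ideal of $A$, and $A/I_n\subset B_n/I_n$.

**Step 2: one diagonal entry lies in $A$.** For $k\in K$ and $|v|=n$, $\delta_v(k)$ fixes all words of length $n$, has section $k$ at $v$, and has section $1$ elsewhere. By (3), $\pi(\delta_v(k))=S_v\pi(k)S_v^*+\sum_{u\ne v}S_uS_u^*$, that is,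
$$S_v(\pi(k)-1)S_v^*=\pi(\delta_v(k))-1 .\tag{4}$$
By Lemma 4 the right-hand side is in $A$.

**Step 3: all entries.** Let $g,h\in G$ and $|u|=|v|=|w|=n$. By Lemma 2 choose $g',h'\in G$ with $g'(v)=u$, $g'|_v=g$, $h'(w)=v$, $h'|_w=h$. By (3), $\pi(g')S_v=S_u\pi(g)$. Also $S_v^*\pi(h')=\sum_{w'}S_v^*S_{h'(w')}\pi(h'|_{w'})S_{w'}^*=\pi(h)S_w^*$, because $h'(w')=v$ only for $w'=w$. Hence
$$S_u\,\pi(g)(\pi(k)-1)\pi(h)\,S_w^*=\pi(g')\bigl[\pi(\delta_v(k))-1\bigr]\pi(h')\in A .\tag{5}$$
The elements $\pi(g)(\pi(k)-1)\pi(h)$ have dense span in $I$ and $A$ is closed, so $S_uIS_w^*\subset A$. $\square$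

The next lemma is the gate from $B_n$ back to $A$. It turns a statement about the ideal of $B_n$ generated by $J$ into a statement about $J$ itself.

**Lemma 6.** Let $J$ be a closed ideal of $A$. If $\operatorname{span}B_nJB_n=B_n$ for some $n$, then $I_n\subset J$, and so $\dim A/J\le16\cdot4^n$.

*Proof.* By (F2) and $1\in B_n$, $I_n=\overline{\operatorname{span}}\,I_nB_nI_n$. Since $I_n$ is an ideal of $B_n$, we have $I_nB_n\subset I_n$ and $B_nI_n\subset I_n$. Therefore
$$I_n=\overline{\operatorname{span}}\,I_nB_nI_n=\overline{\operatorname{span}}\,I_nB_nJB_nI_n\subset\overline{\operatorname{span}}\,I_nJI_n\subset J,$$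
where the last inclusion uses $I_n\subset A$ and that $J$ is a closed ideal of $A$. The dimension bound is Lemma 5. $\square$

## 5. Looking for a scalar matrix entry, and why limits block it

Let $J\neq0$ be a closed ideal of $A$. By Lemma 6 we want some $n$ with $\operatorname{span}B_nJB_n=B_n$. The direct way is to find $x\in J$ with a matrix entry $S_u^*xS_v$ equal to a nonzero scalar $s$. Then for all $w,z$ of length $n$, $S_wS_u^*\,x\,S_vS_z^*=s\,S_wS_z^*$, where $S_wS_u^*,S_vS_z^*\in B_n$. So $1=\sum_wS_wS_w^*$ lies in the ideal $\operatorname{span}B_nJB_n$ of $B_n$, and we are done.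

This succeeds when $J$ contains a nonzero finite sum $x=\sum_gc_g\pi(g)$. By (3), $S_u^*xS_v=\sum_{g(v)=u}c_g\pi(g|_v)$. Call $v$ good if $g|_v=1$ for all $g$ with $c_g\neq0$. If $v$ is good, all entries in column $v$ are scalars. By Lemma 3 the number of words of length $n$ that are not good is at most $C=2\sum_{c_g\ne0}\ell(g)$. If for every $n$ all entries in all good columns were $0$, then $x$ would vanish on all functions supported on a union of good cylinders of level $n$. That union has measure at least $1-C2^{-n}\to1$, so $x$ would be $0$. Hence some entry is a nonzero scalar, and $J$ has finite codimension.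

The argument stops when $x\in J$ is only a norm limit of finite sums. An ideal need not contain any nonzero finite sum, as the arcs in $C(\mathbb T)$ showed for the odometer. If we approximate $x$ by a finite sum $x'$ with $\|x-x'\|<\varepsilon$, the good entries of $x'$ are scalars, but each is known only up to $\varepsilon$ as an entry of $x$. Nothing bounds the size of the largest entry of $x'$ from below. A matrix of large norm may have only small entries, and the number of nonzero entries in a column is bounded only by the number of terms of $x'$, which may grow as $\varepsilon\to0$.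

So one should not look at entries one at a time. The whole array of scalars at a fixed point $y$ is the operator that $x'$ induces on $\ell^2$ of the orbit $Gy$. It is enough to control the norm of this operator. The large algebra $B$ makes this usable: the ideal of $B$ generated by $J$ is assembled from the ideals $\operatorname{span}B_nJB_n$. If $B$ is simple, $1$ is a limit of their elements, and being invertible is an open condition. So everything reduces to the simplicity of $B$.

## 6. The orbit representation and the simplicity of $B$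

**Regular points.** A point $y\in\Omega$ is regular if every $g\in G$ with $gy=y$ is the identity on a neighborhood of $y$.

*Example.* The point $1^\infty$ is fixed by $b$. For $k\equiv0,1$ modulo $3$, $b(1^k0w)=1^k0\,a(w)$, so $b$ moves points arbitrarily near $1^\infty$, and $1^\infty$ is not regular. The point $y=0^\infty$ is regular: orbit points of $y$ have no tail of $1$s, so each generator has trivial section at every long enough prefix of each such point. By (1), each $g\in G$ has $g|_p=1$ for a long enough prefix $p$ of $y$. If $gy=y$, then $g(p)=p$ and $g$ is the identity on $p\Omega$.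

Regular points exist for any countable group of homeomorphisms of $\Omega$. For each $g$ the set $\mathrm{Fix}(g)$ is closed, so its boundary is closed and nowhere dense. By Baire's theorem some $y$ lies in none of these countably many boundaries. If $gy=y$, then $y$ is interior to $\mathrm{Fix}(g)$.

The first proposition shows that a single concrete representation kills every proper ideal of $B$.

**Proposition 7.** Let $y$ be regular. There is a representation $\rho$ of $B$ on $\ell^2(Gy)$ with
$$\rho(\pi(g))\delta_z=\delta_{gz},\qquad \rho(f)\delta_z=f(z)\delta_z\qquad(g\in G,\ f\in C(\Omega),\ z\in Gy),$$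
and $\rho(L)=0$ for every closed ideal $L\subsetneq B$.

*Proof.* The formulas determine $\rho$ on $\mathfrak B$, hence on $B$. So it suffices to construct, for each $L$, such a $\rho$ with $\rho(L)=0$ (the case $L=0$ included). Let $q:B\to B/L$ be the quotient map.

**Step 1: $q$ is injective on $C(\Omega)$.** This lets us use evaluation at $y$ on the quotient. By (F4), $L\cap C(\Omega)=C_0(U)$ with $U$ open. By (2), $U$ is $G$-invariant. If $U\ne\emptyset$, every orbit meets $U$, as orbits are dense, so $U=\Omega$. Then $1\in L$, a contradiction. So $U=\emptyset$.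

**Step 2: a state that vanishes on $L$.** By Step 1, $q(f)\mapsto f(y)$ is a state of $q(C(\Omega))$. Extend it to a state of $B/L$ and let $\varphi$ be its pull-back to $B$. Then $\varphi(L)=0$ and $\varphi(f)=f(y)$ for $f\in C(\Omega)$. For $T\in B$, Cauchy–Schwarz gives
$$|\varphi(T(f-f(y)))|^2\le\varphi(TT^*)\,\varphi(|f-f(y)|^2)=0,$$
so $\varphi(Tf)=\varphi(T)f(y)$. In the same way $\varphi(fT)=f(y)\varphi(T)$.

**Step 3: values of $\varphi$ on the group.** If $gy\neq y$, choose a clopen $U\ni y$ with $gU\cap U=\emptyset$. Then $1_U\pi(g)1_U=1_U1_{gU}\pi(g)=0$, so by Step 2 $\varphi(\pi(g))=\varphi(1_U\pi(g)1_U)=0$. If $gy=y$, regularity gives a clopen $U\ni y$ on which $g$ is the identity. Then $\pi(g)1_U=1_U$, so $\varphi(\pi(g))=\varphi(\pi(g)1_U)=\varphi(1_U)=1$.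

**Step 4: the GNS representation lives on the orbit.** Let $(\rho,H,\xi_0)$ be the GNS representation of $\varphi$. For $l\in L$ and $x,x'\in B$, $\langle\rho(l)\rho(x)\xi_0,\rho(x')\xi_0\rangle=\varphi(x'^*lx)=0$, so $\rho(L)=0$. We have $\|\rho(f)\xi_0-f(y)\xi_0\|^2=\varphi(|f-f(y)|^2)=0$, and by Step 3
$$\langle\rho(\pi(g))\xi_0,\rho(\pi(h))\xi_0\rangle=\varphi(\pi(h^{-1}g))=\begin{cases}1&gy=hy,\\0&gy\ne hy.\end{cases}$$
If $gy=hy$, the unit vectors $\rho(\pi(g))\xi_0$ and $\rho(\pi(h))\xi_0$ have inner product $1$ and coincide. So $\delta_{gy}:=\rho(\pi(g))\xi_0$ is well defined, and $\{\delta_z\}_{z\in Gy}$ is orthonormal. Since $\rho(\pi(g)1_v)\xi_0=1_v(y)\delta_{gy}$ and $\mathfrak B$ is dense in $B$, these vectors span a dense subspace of $H$. So $H=\ell^2(Gy)$ and $\rho(\pi(g))\delta_z=\delta_{gz}$. Finally, by (2), $\rho(f)\delta_{gy}=\rho(\pi(g))\rho(f\circ g)\xi_0=f(gy)\delta_{gy}$. $\square$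

**Almost invariant vectors.** Write $\lambda(g)\delta_z=\delta_{gz}$ for the permutation representation on $\ell^2(Gy)$. Unit vectors $\eta_j$ are almost invariant if $\|\lambda(g)\eta_j-\eta_j\|\to0$ for each $g\in G$. *Example.* For $\mathbb Z$ acting on $\ell^2(\mathbb Z)$ by translations, take $\eta_j=(2j+1)^{-1/2}1_{[-j,j]}$. For $j\ge|g|$, $\|\lambda(g)\eta_j-\eta_j\|^2=2|g|/(2j+1)$.

**Lemma 8.** Let $y\in\Omega$ and $F_N=\{u\,y_{N+1}y_{N+2}\cdots:|u|=N\}$ for $N\geq1$. Then $F_N\subset Gy$, $|F_N|=2^N$, and $|gF_N\triangle F_N|\le4\ell(g)$ for $g\in G$. Hence $\eta_N=2^{-N/2}1_{F_N}$ are almost invariant unit vectors in $\ell^2(Gy)$.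

*Proof.* By Lemma 2 with $h=1$, $F_N\subset Gy$. If $g|_u=1$, then $g$ sends $u\,y_{N+1}y_{N+2}\cdots$ to $g(u)\,y_{N+1}y_{N+2}\cdots\in F_N$. So by Lemma 3 $|gF_N\setminus F_N|\le2\ell(g)$. As $|gF_N|=|F_N|$, the symmetric difference has at most $4\ell(g)$ elements. Finally $\|\lambda(g)\eta_N-\eta_N\|^2=2^{-N}|gF_N\triangle F_N|\le2^{-N}\cdot4\ell(g)\to0$. $\square$

**Proposition 9.** Suppose that $y$ is regular and that $\ell^2(Gy)$ has almost invariant unit vectors $\eta_j$. Then $\rho$ from Proposition 7 is faithful, and $B$ is simple. In particular $B$ is simple for $G=\mathcal G$.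

*Proof.* **Step 1: $\eta_j$ spreads evenly over cylinders.** This will let us recover $L^2$-norms from $\ell^2(Gy)$. Let $|v|=m$ and $g\in G$. By (2), $\rho(1_{g(v)})=\lambda(g)\rho(1_v)\lambda(g)^*$, so $\|\rho(1_{g(v)})\eta_j\|=\|\rho(1_v)\lambda(g^{-1})\eta_j\|$ differs from $\|\rho(1_v)\eta_j\|$ by at most $\|\lambda(g^{-1})\eta_j-\eta_j\|\to0$. Since $G$ is transitive on words of length $m$ and $\sum_{|v|=m}\|\rho(1_v)\eta_j\|^2=1$, we get $\|\rho(1_v)\eta_j\|^2\to2^{-m}$. (For $\eta_N$ of Lemma 8 and $N\ge m$ this is an equality, because $F_N$ has $2^{N-m}$ points in each cylinder of level $m$.) For $\zeta\in E_m$ with value $\zeta(v)$ on $v\Omega$, let $\zeta\eta_j$ be the pointwise product on $Gy$. Then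
$$\|\zeta\eta_j\|^2=\sum_{|v|=m}|\zeta(v)|^2\,\|\rho(1_v)\eta_j\|^2\longrightarrow2^{-m}\sum_{|v|=m}|\zeta(v)|^2=\|\zeta\|_{L^2}^2 .\tag{6}$$

**Step 2: reduction.** We must show $\|T\|\le\|\rho(T)\|$ for $T\in B$. Both sides are norm-continuous in $T$, so we may take $T=\sum_ic_i\pi(g_i)1_{v_i}\in\mathfrak B$, a finite sum. As $\bigcup_mE_m$ is dense in $L^2(\Omega)$ and $E_m\subset E_{m+1}$, it suffices to show $\|T\xi\|\le\|\rho(T)\|\,\|\xi\|$ for $\xi\in E_m$ with $m\ge\max_i|v_i|$. Then $T\xi\in E_m$ too.

**Step 3: $T$ on $\Omega$ and $\rho(T)$ on the orbit nearly agree.** For $x\in Gy$,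
$$\bigl(\rho(\pi(g)1_v)(\xi\eta_j)\bigr)(x)=1_v(g^{-1}x)\,\xi(g^{-1}x)\,\eta_j(g^{-1}x)=\bigl(\pi(g)1_v\xi\bigr)(x)\cdot\bigl(\lambda(g)\eta_j\bigr)(x).$$
So
$$\|\rho(T)(\xi\eta_j)-(T\xi)\eta_j\|\le\|\xi\|_\infty\sum_i|c_i|\,\|\lambda(g_i)\eta_j-\eta_j\|\longrightarrow0 .$$
For $\mathcal G$ and $\eta_N$ from Lemma 8 the right-hand side is at most $2^{-N/2}\|\xi\|_\infty\sum_i|c_i|(4\ell(g_i))^{1/2}$.

**Step 4: conclusion.** By (6) for $\zeta=T\xi$ and for $\zeta=\xi$,
$$\|T\xi\|=\lim_j\|(T\xi)\eta_j\|=\lim_j\|\rho(T)(\xi\eta_j)\|\le\|\rho(T)\|\lim_j\|\xi\eta_j\|=\|\rho(T)\|\,\|\xi\| .$$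
So $\rho$ is isometric, and by Proposition 7 each closed ideal $L\subsetneq B$ lies in $\ker\rho=0$. For $G=\mathcal G$ regular points exist and Lemma 8 applies. $\square$

## 7. From simplicity of $B$ to the ideals of $A$

*End of the proof of Theorem 1.* Infinite dimension was shown in Section 3. Let $J\ne0$ be a closed ideal of $A$.

**Step 1: the unit is almost generated by $J$ at a finite level.** The spaces $\operatorname{span}B_nJB_n$ increase with $n$. The closure of their union is a closed ideal of $B$, because it is stable under multiplication by each $B_m$ and $\bigcup_mB_m$ is dense. It contains $J\neq0$. By Proposition 9 it is $B$, so it contains $1$. So for some $n$ there is $t\in\operatorname{span}B_nJB_n$ with $\|1-t\|<1$.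

**Step 2: it is exactly generated.** Since $J\subset A\subset B_n$, the element $t$ lies in $B_n$, and it is invertible there. As $\operatorname{span}B_nJB_n$ is an ideal of $B_n$ that contains an invertible element, it equals $B_n$.

**Step 3: back to $A$.** By Lemma 6, $I_n\subset J$ and $\dim A/J\le16\cdot4^n<\infty$. $\blacksquare$

The proof gives more than finite codimension: every nonzero closed ideal of $A$ contains some $I_n$.

## 8. A criterion for branch groups: $A$ is just-infinite exactly when $B$ is simple

Let $d\ge2$, $\Omega=\{0,\dots,d-1\}^{\mathbb N}$, let $\mu$ be the uniform Bernoulli measure, and let $G$ be a countable group of automorphisms of the $d$-ary rooted tree such that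

* (H0) $g|_v\in G$ for all $g\in G$ and all words $v$;
* (H1) for $|u|=|v|$ and $h\in G$ there is $g\in G$ with $g(vw)=u\,h(w)$ for all $w$;
* (H2) there is a normal subgroup $K$ of finite index in $G$ with $\delta_v(k)\in G$ for all $k\in K$ and all $v$.

For $\mathcal G$ these are the remark on sections in Section 1, Lemma 2, and Lemma 4. Let $\pi$ be the Koopman representation on $L^2(\Omega,\mu)$, $A=C^*_\pi(G)$, $B=C^*(\pi(G),C(\Omega))$. Read Sections 3, 4, 6, 7 again with $d$ for $2$, so $2^{n/2}$ becomes $d^{n/2}$ and $4^n$ becomes $d^{2n}$, and with $[G:K]$ for $16$: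

* (H1) gives transitivity on levels, dense and hence infinite orbits, and $\dim A=\infty$.
* (H0) and (H1) give $A\subset B_n\subset B_{n+1}$, the density of $\mathfrak B$, and the description of $B$ as $\overline{\bigcup_nB_n}$.
* Lemmas 5 and 6 use (H0), (H1) and $\delta_v(k)\in G$, which is (H2).
* Regular points exist because $G$ is countable. Propositions 7 and 9 (without the last sentence of Proposition 9) use only level-transitivity, dense orbits and the density of $\mathfrak B$. Step 1 in the proof of Proposition 7 shows that $q$ is injective on $C(\Omega)$ for every closed ideal $L\subsetneq B$.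
* Section 7 uses simplicity of $B$ and Lemma 6.

**Weak containment.** For unitary representations $\sigma,\tau$ of $G$, $\sigma\prec\tau$ means $\|\sigma(t)\|\le\|\tau(t)\|$ for all $t\in\mathbb CG$. They are weakly equivalent if $\sigma\prec\tau\prec\sigma$. For a subgroup $H$, $\lambda_{G/H}$ is the permutation representation on $\ell^2(G/H)$, and $1_G$ is the trivial representation. For $x\in \Omega$ with stabilizer $G_x$ we identify $G/G_x$ with $Gx$. *Example.* $1_{\mathbb Z}\prec\lambda_{\mathbb Z}$: with $\eta_j$ as in Section 6, $\|\lambda(t)\|\ge\lim_j\|\lambda(t)\eta_j\|=|\sum_gt_g|$.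

**Lemma 10.** Let $\sigma,\tau$ be unitary representations of the countable group $G$.

1. $1_G\prec\tau$ if and only if $\tau$ has almost invariant unit vectors.
2. Suppose $\zeta$ is cyclic for $\sigma$ and there are vectors $\zeta_n$ with $\langle\tau(g)\zeta_n,\zeta_n\rangle\to\langle\sigma(g)\zeta,\zeta\rangle$ for all $g\in G$. Then $\sigma\prec\tau$.

*Proof.* (1) If $\eta_j$ are almost invariant, $\|\tau(t)\|\ge\lim_j\|\tau(t)\eta_j\|=|\sum t_g|$. Conversely assume $1_G\prec\tau$ and let $F\subset G\setminus\{1\}$ be finite and $\varepsilon>0$. With $n=|F|+1$ and $t=1+\sum_{g\in F}g$ we have $\|\tau(t)\|\ge n$. So there is a unit vector $\eta$ with $\|\tau(t)\eta\|\ge n-\varepsilon$. For $g\in F$, $\|\tau(t)\eta\|\le\|\eta+\tau(g)\eta\|+(n-2)$, so $\|\eta+\tau(g)\eta\|\ge2-\varepsilon$, and by the parallelogram law $\|\eta-\tau(g)\eta\|^2\le4-(2-\varepsilon)^2\le4\varepsilon$ when $\varepsilon\le2$. Let $F$ increase to $G\setminus\{1\}$ and $\varepsilon\to0$.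

(2) For $s,t\in\mathbb CG$ the number $\|\sigma(ts)\zeta\|^2=\langle\sigma((ts)^*(ts))\zeta,\zeta\rangle$ is a finite linear combination of values $\langle\sigma(g)\zeta,\zeta\rangle$. So
$$\|\sigma(t)\sigma(s)\zeta\|^2=\lim_n\|\tau(t)\tau(s)\zeta_n\|^2\le\|\tau(t)\|^2\lim_n\|\tau(s)\zeta_n\|^2=\|\tau(t)\|^2\,\|\sigma(s)\zeta\|^2 .$$
The vectors $\sigma(s)\zeta$ are dense. $\square$

**Theorem 11.** Let $G$ satisfy (H0)–(H2). The following are equivalent:

1. $A$ is just-infinite;
2. $B$ is simple;
3. for some regular $y\in\Omega$, $1_G\prec\lambda_{G/G_y}$ (i.e. $\ell^2(Gy)$ has almost invariant unit vectors);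
4. $1_G\prec\lambda_{G/G_x}$ for every $x\in\Omega$.

*Proof.* **Step (2)⇒(1).** This is Section 7, together with $\dim A=\infty$.

**Step (3)⇒(2).** This is Proposition 9, with Lemma 10(1).

**Step (2)⇒(3).** Let $y$ be regular and let $\rho$ be as in Proposition 7. It is faithful because $B$ is simple, and $\rho\circ\pi=\lambda_{G/G_y}$. For $t\in\mathbb CG$, constants satisfy $\pi(t)1=(\sum t_g)1$, so $\|\lambda_{G/G_y}(t)\|=\|\pi(t)\|\ge|\sum t_g|$. That is $1_G\prec\lambda_{G/G_y}$.

**Step (3)⇒(4).** Let $y$ be as in (3) and $x\in\Omega$. Orbits are dense, so choose $g_n\in G$ with $z_n=g_nx\to y$. If $gy=y$, then $g$ is the identity near $y$, so $gz_n=z_n$ for large $n$. If $gy\neq y$, then $gz_n\ne z_n$ for large $n$, by continuity. So $\langle\lambda_{G/G_x}(g)\delta_{z_n},\delta_{z_n}\rangle$ converges to $\langle\lambda_{G/G_y}(g)\delta_y,\delta_y\rangle$ for each $g$. As $\delta_y$ is cyclic, Lemma 10(2) gives $1_G\prec\lambda_{G/G_y}\prec\lambda_{G/G_x}$.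

**Step (4)⇒(3).** Regular points exist.

**Step (1)⇒(2).** Suppose $A$ is just-infinite and $0\neq L\subsetneq B$ is a closed ideal with quotient map $q$. If $L\cap B_n$ were $0$ for all $n$, $q$ would be isometric on $\bigcup B_n$ by (F1), hence on $B$, and $L=0$. So some $L\cap B_n\ne0$, and by (F3) $L\cap B_n=M^{(n)}(L')$ with $L'\ne0$ a closed ideal of $A$.

*Case $L'\cap I=0$.* Then $L'$ embeds in the finite-dimensional algebra $A/I$. So $\dim L'<\infty$, and $A/L'$ is a proper quotient of infinite dimension, a contradiction.

*Case $L'\cap I\neq0$.* Then $J:=L\cap I_n\supset M^{(n)}(L'\cap I)$ is nonzero. As $I_n$ is an ideal of $A$, $J$ is a closed ideal of $A$, and $J\subset L$. So $\dim A/J<\infty$ and $q(A)$ is finite-dimensional. Represent $B/L$ faithfully on a Hilbert space. Let $|v|=m$. Since $q$ is injective on $C(\Omega)$, $q(1_v)\ne0$. Pick $0\ne\zeta\in\operatorname{ran}q(1_v)$. For each $|u|=m$ choose $g\in G$ with $g(v)=u$. By (2) of Section 1, $q(\pi(g))\zeta$ lies in $\operatorname{ran}q(1_u)$, and it is nonzero since $q(\pi(g))$ is unitary. The projections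 $q(1_u)$ are mutually orthogonal, so $\dim q(A)\ge d^m$. This holds for all $m$, a contradiction. $\square$

**Corollary 12.** If $G$ satisfies (H0)–(H2) and $\#\{|v|=N:g|_v\ne1\}=o(d^N)$ for all $g$ in a generating set, or if $G$ is amenable, then $C^*_\pi(G)$ is just-infinite.

*Proof.* In the first case let $y$ be regular and $F_N=\{u\,y_{N+1}y_{N+2}\cdots:|u|=N\}$, which lies in $Gy$ by (H1). For a generator $g$, $|gF_N\setminus F_N|=o(d^N)$ as in Lemma 8, so $|gF_N\triangle F_N|=o(d^N)$. The same holds for $g^{-1}$, and since $ghF_N\triangle F_N\subset g(hF_N\triangle F_N)\cup(gF_N\triangle F_N)$, for all $g\in G$. So the vectors $d^{-N/2}1_{F_N}$ are almost invariant, and (3) holds. Now let $G$ be amenable. Then there are $f_j\ge0$ in $\ell^1(G)$ of norm one with $\|gf_j-f_j\|_1\to0$ for all $g$. Their images $\bar f_j$ in $\ell^1(G/H)$, obtained by summing over cosets, have the same properties for any subgroup $H$. From $|\sqrt s-\sqrt t|^2\le|s-t|$, the unit vectors $\bar f_j^{1/2}$ are almost invariant in $\ell^2(G/H)$. So $1_G\prec\lambda_{G/H}$, and (4) holds. $\square$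

*The odometer again.* $\mathbb Z=\langle\tau\rangle$ satisfies (H0). It also satisfies (H1): if $[v]$ denotes the integer with digits $v$, translation by $[u]-[v]+2^nj$ sends $vw$ to $u\,\tau^j(w)$. All points are regular because the action is free. Since $\tau|_v\ne1$ only for $v=1^N$, the vectors $2^{-N/2}1_{F_N}$ are almost invariant, and Proposition 9 shows that $B$ is simple. But $A\cong C(\mathbb T)$ is not just-infinite. What is missing is (H2): a nonzero translation has no fixed points, so no $\delta_v(k)$ with $k\neq1$ and $|v|\ge1$ lies in $\mathbb Z$.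

## 9. The ideals $I_n$ and the irreducible representations of $A$

**Lemma 13.** Let $H\le G$ be a subgroup such that every $H$-orbit on $G/H$ other than the base point $\{H\}$ is infinite. Then $\lambda_{G/H}$ is irreducible.

*Proof.* Let $T$ be a bounded operator that commutes with $\lambda_{G/H}$. For $h\in H$, $\lambda_{G/H}(h)T\delta_H=T\delta_H$. So $T\delta_H\in\ell^2(G/H)$ is constant on $H$-orbits and vanishes on the infinite ones. Hence $T\delta_H=\alpha\delta_H$ for a scalar $\alpha$. As $\delta_H$ is cyclic and $T$ commutes with $\lambda_{G/H}$, $T=\alpha$. $\square$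

**Theorem 14.** Let $G$ satisfy (H0)–(H2) and the equivalent conditions of Theorem 11 (e.g. $G=\mathcal G$). Let $R_n=\prod_{|v|=n}\delta_v(K)$. It is a finite-index normal subgroup of $G$, and the following hold.

1. Every nonzero closed ideal of $A$ contains some $I_n$, and $I_n$ is the closed ideal of $A$ generated by $\{\pi(r)-1:r\in R_n\}$.
2. Every infinite-dimensional irreducible representation of $A$ is faithful and extends uniquely to a representation of the simple algebra $B$ on the same space.
3. If a unitary representation $\sigma$ of $G$ satisfies $\sigma\prec\pi$, then either $\sigma$ is weakly equivalent to $\pi$, or $\sigma$ factors through a finite group $G/R_n$. In particular $\lambda_{G/G_x}$ is weakly equivalent to $\pi$ for every $x\in\Omega$.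
4. For every $y\in\Omega$, $\lambda_{G/G_y}$ defines a faithful infinite-dimensional irreducible representation of $A$. So $A$ is primitive. It is also residually finite-dimensional.

*Proof.* **Step 0: the subgroup $R_n$.** For different $v$ of length $n$ the groups $\delta_v(K)$ have disjoint supports and commute, so $R_n$ is a subgroup of $G$. It is normal, since $g\,\delta_v(k)\,g^{-1}=\delta_{g(v)}(g|_v\,k\,(g|_v)^{-1})$ and $K$ is normal. The stabilizer $\mathrm{St}(n)$ of all words of length $n$ has finite index in $G$ and embeds in $G^{d^n}$ by $g\mapsto(g|_v)_v$. Under this embedding $R_n$ corresponds to $K^{d^n}$, which has finite index in $G^{d^n}$. So $[G:R_n]<\infty$.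

**Step 1: statement (1).** The first claim was shown in Section 7. By (5), the elements $S_u\pi(g)(\pi(k)-1)\pi(h)S_w^*$, whose span is dense in $I_n$, lie in the closed ideal generated by $\pi(R_n)-1$. Conversely, by (4), $\pi(\delta_v(k))-1\in I_n$. The $\delta_v(k)$, $k\in K$, generate $R_n$, and $\pi(rs)-1=\pi(r)(\pi(s)-1)+(\pi(r)-1)$. So $\pi(r)-1\in I_n$ for all $r\in R_n$.

**Step 2: statement (2).** Let $\rho$ be an infinite-dimensional irreducible representation of $A$ on $H$. If $\rho(I_n)=0$, then $\rho(A)$ is finite-dimensional, and $H=\overline{\rho(A)\zeta}$ for any $\zeta\ne0$ is too, a contradiction. So $\overline{\operatorname{span}}\,\rho(I_n)H$ is a nonzero invariant subspace, hence $H$, and $\rho|_{I_n}$ is nondegenerate. By (F6) it extends uniquely to a representation $\rho_n$ of $B_n$, in which $I_n$ is a closed ideal. By (F6) for the ideal $I_n$ of $A$, the representations $\rho_n|_A$ and $\rho$, which agree on $I_n$, are equal. The restriction $\rho_{n+1}|_{B_n}$ extends $\rho$, hence $\rho|_{I_n}$, so it equals $\rho_n$. Thus the $\rho_n$ define a contractive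 representation of $\bigcup_nB_n$, and so one of $B$ extending $\rho$. Any extension of $\rho$ to $B$ on $H$ restricts on $B_n$ to an extension of $\rho|_{I_n}$, which is $\rho_n$. This is uniqueness. Since $B$ is simple, the extension is faithful, and so is $\rho$.

**Step 3: statement (3).** As $\sigma\prec\pi$, $\pi(t)\mapsto\sigma(t)$ extends to a representation of $A$. If it is faithful, it is isometric and $\sigma$ is weakly equivalent to $\pi$. Otherwise its kernel contains some $I_n$ by (1), hence all $\pi(r)-1$ with $r\in R_n$, and $\sigma$ factors through $G/R_n$. Now let $x\in\Omega$, and let $x_{[n]}$ be its prefix of length $n$ and $G_{x_{[n]}}$ the stabilizer of this word. The $G_{x_{[n]}}$ decrease to $G_x$, so $1_{G_x}=\lim_n1_{G_{x_{[n]}}}$ pointwise. By level-transitivity, $\lambda_{G/G_{x_{[n]}}}$ is equivalent to the restriction of $\pi$ to $E_n$, with $\delta_v$ corresponding to $d^{n/2}1_v$. So $1_{G_{x_{[n]}}}$ is a coefficient of $\pi$, while $1_{G_x}$ is the coefficient of $\lambda_{G/G_x}$ at the cyclic vector $\delta_x$. Lemma 10(2) gives $\lambda_{G/G_x}\prec\pi$.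 If $\lambda_{G/G_x}$ factored through a finite quotient group, the orbit $\{\delta_{gx}\}$ would be finite. But $Gx$ is infinite. So $\lambda_{G/G_x}$ is weakly equivalent to $\pi$.

**Step 4: statement (4).** By (3), $\lambda_{G/G_y}$ defines a faithful representation of $A$ on $\ell^2(Gy)$, which is infinite-dimensional. For irreducibility we use Lemma 13 with $H=G_y$ and $G/G_y\cong Gy$: it suffices that $G_yz$ is infinite for $z\in Gy$, $z\ne y$. Choose $m$ such that the prefix $v$ of $z$ of length $m$ differs from that of $y$, and write $z=vz'$. For $k\in K$, $\delta_v(k)\in G$ fixes $y$, so $G_yz\supset v\,(Kz')$. The orbit $Gz'$ is infinite and is a union of at most $[G:K]$ sets $gKz'$, all of the same cardinality. So $Kz'$ is infinite. Thus $A$ has a faithful irreducible representation, that is, $A$ is primitive. Finally, each $E_m$ is finite-dimensional and $A$-invariant and $\bigcup_mE_m$ is dense in $L^2(\Omega)$, so the restrictions of $A$ to the $E_m$ separate the elements of $A$. Hence $A$ is residually finite-dimensional. $\square$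

For $\mathcal G$ the outcome is this. $C^*_\pi(\mathcal G)$ is a just-infinite, residually finite-dimensional, primitive $C^*$-algebra. Each of its nonzero closed ideals contains some $I_n$, with $\dim A/I_n\le16\cdot4^n$. Its irreducible representations are either faithful or factor through one of the finite quotient groups $\mathcal G/R_n$: an irreducible representation of $A$ restricts to a unitary representation $\sigma\prec\pi$ of $\mathcal G$, and Step 3 applies.
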